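# One Hamming ball, many strings: how badly CloseToMostStrings resists approximation

## 1. Radius at least $(1-1/q)L$: constant strings are enough

Fix a finite alphabet $\Sigma$ with $q=|\Sigma|$ symbols, and let $d_H(a,b)$ be the Hamming distance: the number of positions where two strings $a,b$ of equal length differ.

**Definition (CloseToMostStrings).** The input is a list of $n\ge 1$ strings $s_1,\dots,s_n\in\Sigma^L$ and an integer $d\ge 0$. A string $s\in\Sigma^L$ *covers* $s_i$ if $d_H(s,s_i)\le d$. The goal is to find an $s\in\Sigma^L$ that covers as many input strings as possible. The maximum number is called $\mathrm{OPT}$.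

So we place one Hamming ball of radius $d$, with any center we like, and want to catch as many of the given points as possible. Always $\mathrm{OPT}\ge 1$, since $s=s_1$ covers $s_1$.

**Definition (ratio).** An algorithm has ratio $R\ge 1$ (a number that may depend on the instance) if its output covers at least $\mathrm{OPT}/R$ input strings. A *constant-factor approximation* is a polynomial-time algorithm with ratio at most $c$ on every instance, for one fixed constant $c\ge1$. It may be deterministic, or randomized with expected polynomial time.

Let us do small cases by hand. Two binary strings $a,b$ can be covered together exactly when $d_H(a,b)\le 2d$: the triangle inequality gives one direction, and for the other one walks from $a$ toward $b$, changing $\min\{d,d_H(a,b)\}$ of the differing positions. With more strings, pairs do not decide. Take $000,\,011,\,101,\,110$ with $d=1$. Any two of them are at distance $2=2d$, so every pair can be covered. But a string of odd weight differs from one of the four in all three positions and from the other three in one position, so it covers exactly three; a string of even weight is one of the four and covers only itself.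 So $\mathrm{OPT}=3$, not $4$.

Now the easy case. Let the alphabet be $\{0,1\}$ and suppose $d\ge L/2$. Every string has at least $L/2$ zeros or at least $L/2$ ones, so it is within $L/2$ of $0^L$ or of $1^L$. One of these two strings therefore covers at least half of the input. The same argument works for every alphabet.

**Proposition 1.** If $d\ge(1-\frac1q)L$, then the best constant string covers at least $n/q\ge \mathrm{OPT}/q$ of the input strings. This gives a polynomial-time $q$-approximation.

**Proof.** For a symbol $c$ let $c^L$ be the constant string. Fix $s_i$. Each position of $s_i$ differs from $c$ for exactly $q-1$ symbols $c$, so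
$$\sum_{c\in\Sigma} d_H(c^L,s_i)=(q-1)L .$$
The average over the $q$ symbols is $(1-\frac1q)L\le d$, so some $c^L$ covers $s_i$. Thus each of the $n$ input strings is covered by at least one of $q$ candidates, and some candidate covers at least $n/q$. Trying all $q$ candidates takes polynomial time. $\blacksquare$

What changes when $d$ is smaller than $(1-\frac1q)L$?

## 2. Below the threshold: two positive results and three theorems

**Where the argument breaks.** Averaging over constant strings now promises nothing: a string in which every symbol occurs $L/q$ times is at distance exactly $(1-\frac1q)L>d$ from every constant string. One may hope to rescue the idea by also trying the input strings as centers. That fails too. Let $L=n\ge 6$ be even, let $d=1$, let $p\in\{0,1\}^n$ have weight $n/2$, and let $s_i$ be $p$ with position $i$ flipped. Then $p$ covers all $n$ strings. But $d_H(s_i,s_j)=2$ for $i\ne j$, so each $s_i$ covers only itself, and each $s_i$ has weight $n/2\pm1$, so its distance to either constant string is at least $n/2-1\ge 2$; the constant strings cover nothing. These candidates lose a factor $n$.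

What can be rescued is modest.

**Proposition 2.** (a) If $d=0$, the problem is solvable exactly in polynomial time. (b) For every constant integer $g\ge1$ and all $d$, there is a polynomial-time algorithm with ratio $\max\{1,n/g\}$.

**Proof.** (a) If $d=0$, then $s$ covers exactly the input strings equal to $s$, so we output a most frequent input string.

(b) Given at most $g$ of the input strings, we can decide whether one $s$ covers all of them. Scan positions from left to right and maintain the set of all vectors of distances, between a prefix of $s$ and the corresponding prefixes of the chosen strings, that some choice of prefix achieves. Such a vector lies in $\{0,\dots,L\}^g$. At each position we extend each reachable vector by each symbol, and store a back-pointer. At the end we check whether a vector with all entries at most $d$ is reachable, and if so we trace back an $s$. The time is polynomial in $L\cdot|\Sigma|\cdot(L+1)^g$. Do this for all $O(n^g)$ sets of at most $g$ input strings (sets of indices, so repeated strings count separately) and output a center of a largest coverable set. If $\mathrm{OPT}<g$, an optimal set is among those tried, and the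 output is optimal. If $\mathrm{OPT}\ge g$, some set of size $g$ is coverable, so the output covers at least $g\ge \mathrm{OPT}\cdot g/n$ strings, because $\mathrm{OPT}\le n$. $\blacksquare$

A ratio $n/g$ is far from constant. The question is posed in the slides whose title begins "On Approximating String Selection Problems" (http://www.cs.haifa.ac.il/~oren/Publications/outliersSlides.pdf): it is known that CloseToMostStrings has no PTAS (no polynomial-time $(1+\eta)$-approximation for every fixed $\eta>0$) unless $\mathrm{ZPP}=\mathrm{NP}$; is there a constant-factor approximation, even for binary alphabets?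

The answer is no, under $\mathrm P\ne\mathrm{NP}$ for deterministic algorithms and under $\mathrm{NP}\ne\mathrm{ZPP}$ for randomized ones with expected polynomial time. (For $|\Sigma|=1$ there is only one string of each length and the problem is trivial.) Here are the statements.

**Theorem 3.** Let $|\Sigma|=2$. For all constants $\varepsilon\in(0,\frac12)$ and $M_0$ there is a deterministic polynomial-time reduction from SAT which outputs a number $M\ge M_0$ and an instance of CloseToMostStrings with at least one and at most $M$ strings, pairwise distinct, and $d=L/4$, such that

* a satisfiable formula gives $\mathrm{OPT}\ge M^{1-\varepsilon}$;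
* an unsatisfiable formula gives $\mathrm{OPT}\le M^{\varepsilon}$.

**Corollary 4.** Let $\Sigma$ be a fixed alphabet with $|\Sigma|\ge2$, and let $\varepsilon>0$, $C\ge1$ be constants.

* A deterministic polynomial-time algorithm with ratio at most $Cn^{1-\varepsilon}$ (in particular, with any constant ratio) implies $\mathrm P=\mathrm{NP}$.
* A randomized one that always achieves this ratio and runs in expected polynomial time implies $\mathrm{NP}=\mathrm{ZPP}$.
* A randomized one that runs in polynomial time and achieves the ratio with probability $\ge\frac12$ implies $\mathrm{NP}=\mathrm{RP}$.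

**Theorem 5 (dichotomy in $d/L$).** Fix $q=|\Sigma|\ge2$ and a rational $\rho\in[0,1]$. Consider only instances with $d=\rho L$.

1. If $\rho\ge 1-\frac1q$, there is a polynomial-time $q$-approximation.
2. If $0<\rho<1-\frac1q$, the conclusion of Theorem 3 holds with $|\Sigma|=q$ and $d=\rho L$. So no ratio $Cn^{1-\varepsilon}$ is achievable in polynomial time unless $\mathrm P=\mathrm{NP}$.
3. If $\rho=0$, the problem is solvable exactly in polynomial time.

Moreover, for every constant integer $g\ge1$ and all $d$, there is a polynomial-time algorithm with ratio $\max\{1,n/g\}$.

Part 1 of Theorem 5 is Proposition 1; part 3 and the last sentence are Proposition 2. What remains is hardness: Theorem 3, Corollary 4, and part 2 of Theorem 5.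

## 3. Independent sets with a gap, and Bessel's inequality

**Complexity classes.** RP is the class of languages decided by a polynomial-time randomized algorithm that never accepts a no-instance and accepts each yes-instance with probability at least $\frac12$. ZPP is the class of languages decided by a randomized algorithm that is always correct and runs in expected polynomial time. We use $\mathrm{ZPP}\subseteq\mathrm{RP}\subseteq\mathrm{NP}$.

**Gap theorems.** Let $\alpha(G)$ be the independence number: the largest size of a set of vertices of $G$ with no edge inside. We take two published theorems as given.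

**Theorem Z** (D. Zuckerman, *Linear degree extractors and the inapproximability of Max Clique and Chromatic Number*, Theory of Computing 3 (2007), 103–128; gap form, for complement graphs). For every $\gamma\in(0,\frac12)$ there is a deterministic polynomial-time reduction from SAT to graphs $G$ on $V\ge2$ vertices such that satisfiable formulas give $\alpha(G)\ge V^{1-\gamma}$ and unsatisfiable ones give $\alpha(G)\le V^{\gamma}$.

**PCP theorem.** There are a constant $\delta>0$ and a polynomial-time reduction from SAT to 3-CNF formulas with exactly three literal occurrences per clause, mapping satisfiable formulas to satisfiable ones and unsatisfiable formulas to formulas in which every assignment satisfies at most a $(1-\delta)$ fraction of the clauses.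

The PCP theorem alone will settle constant ratios; Theorem Z is needed only for the ratios $n^{1-\varepsilon}$.

In Theorem Z we may assume $V\ge V_0$ for any integer constant $V_0\ge2$ we like. Indeed, if $V<V_0$, compute $\alpha(G)$ by brute force. Since $V\ge2$ and $\gamma<\frac12$, we have $V^{1-\gamma}>V^\gamma$, so the value of $\alpha(G)$ tells us whether the formula is satisfiable. If it is, replace $G$ by the edgeless graph on $V_0$ vertices, with $\alpha=V_0\ge V_0^{1-\gamma}$; if not, by the complete graph on $V_0$ vertices, with $\alpha=1\le V_0^\gamma$.

**Bessel's inequality.** If $f_1,\dots,f_k$ are pairwise orthogonal nonzero vectors in a Euclidean space, then $\sum_i \langle a,f_i\rangle^2/\|f_i\|^2\le\|a\|^2$ for every vector $a$.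

**Hadamard vectors.** Let $T=2^r$ with $r\ge1$. For $y\in\mathbb F_2^r$ let $h_y\in\{\pm1\}^T$ have the coordinates $h_y(x)=(-1)^{\langle x,y\rangle}$, $x\in\mathbb F_2^r$. For $r=2$, in the order $x=00,01,10,11$,
$$h_{00}=(1,1,1,1),\quad h_{01}=(1,-1,1,-1),\quad h_{10}=(1,1,-1,-1),\quad h_{11}=(1,-1,-1,1).$$
In general $h_0=\mathbf 1$ and $\|h_y\|^2=T$. If $y\ne y'$, then $\langle h_y,h_{y'}\rangle=\sum_x(-1)^{\langle x,y+y'\rangle}=0$: choose $j$ with $y_j\neq y'_j$; flipping $x_j$ pairs up the terms with opposite signs. In particular $\langle\mathbf 1,h_y\rangle=0$ for $y\ne0$; such an $h_y$ is *balanced*, that is, half of its entries are $+1$.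

## 4. Partial assignments as strings, and why one common filler fails

We work with the binary alphabet written as $\{+1,-1\}$. Then $d_H(a,b)=\frac{L-\langle a,b\rangle}2$, so
$$s\text{ covers }s_i\iff\langle s,s_i\rangle\ge L-2d. \tag{1}$$

We want a graph $G=(W,E)$ with $|W|=V$ to become an instance whose optimum reflects $\alpha(G)$. A center $s$ should encode a vertex set $I$: one sign per vertex, $+$ for "in $I$" and $-$ for "not in $I$". An input string should express a demand such as "$I$ contains $U$, and hence avoids every neighbor of $U$". This fixes the signs at $U$ and at its neighbors and leaves the others free. So an input string is a partial assignment, and what Hamming distance lacks is a "don't care" symbol.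

The remedy that suggests itself is to replace each sign by a block of $T$ positions: $+\mathbf 1$ for "must be $+$", $-\mathbf 1$ for "must be $-$", and a balanced block $h$ for "don't care". If $s$ has constant blocks $\pm\mathbf 1$, then $\langle\pm\mathbf 1,h\rangle=0$, and a "don't care" block really does not care.

Suppose each input string has exactly $V$ demanded blocks and $V$ free blocks, so $L=2VT$. A center with constant blocks that meets all the demands has inner product exactly $VT$ with the string, so we set the threshold $L-2d=VT$, that is, $d=L/4$. A center with constant blocks that misses a demand gets at most $(V-2)T$ and does not cover the string.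

But centers are not obliged to have constant blocks. If all strings use the same balanced filler $h$, take $s=(h,h,\dots,h)$. Each demanded block contributes $\langle h,\pm\mathbf1\rangle=0$, and each of the $V$ free blocks contributes $\langle h,h\rangle=T$. The total is $VT$, so $s$ covers *every* input string, and $\mathrm{OPT}=n$ whatever $G$ is. The center has matched the filler instead of the demands.

The way past this is to give different strings *orthogonal* fillers. Bessel's inequality says that a block of $s$ has only a bounded budget of squared correlation to distribute over all fillers. A few strings can still be cheated into being covered, but their number is bounded independently of $n$. Then we make the honest count much larger than that bound, by using not one string per vertex but one string per independent set of size $t$.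

## 5. One string per independent $t$-set, with orthogonal fillers

**Index set.** Let $t\ge1$ be a fixed constant, and let $\mathcal I$ be the family of independent sets of $G$ of size exactly $t$. Put $n=|\mathcal I|\le V^t$ and assume $n\ge1$.

**Fillers.** Let $T=2^r$ be the smallest power of two with $T\ge n+1$. Then $T/2<n+1$, so $T/2\le n$ and $T\le 2n$; also $T\ge 2$ is even. There are $T-1\ge n$ nonzero $y\in\mathbb F_2^r$. Assign distinct nonzero $y_U$ to the sets $U\in\mathcal I$ and write $h_U=h_{y_U}$. Then $\langle\mathbf1,h_U\rangle=0$. For $a\in\{\pm1\}^T$ we have $\|a\|^2=T$, so Bessel's inequality gives $\sum_U\langle a,h_U\rangle^2/T\le T$, that is,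
$$\sum_{U\in\mathcal I}\langle a,h_U\rangle^2\le T^2\qquad\text{for every }a\in\{\pm1\}^T. \tag{2}$$

**Blocks and demands.** Strings consist of $2V$ blocks of length $T$, so $L=2VT$. The blocks are labelled by "variables" $x_v$ ($v\in W$) and $z_1,\dots,z_V$. For $U\in\mathcal I$ let $N(U)$ be the set of vertices with a neighbor in $U$; it is disjoint from $U$ because $U$ is independent. Let $e_U=V-|U|-|N(U)|$, which lies between $0$ and $V$, and put
$$R_U^+=\{x_v:v\in U\}\cup\{z_1,\dots,z_{e_U}\},\qquad R_U^-=\{x_w:w\in N(U)\},\qquad R_U=R_U^+\cup R_U^-.$$
The blocks $z_j$ serve only as padding: they make $|R_U|=|U|+e_U+|N(U)|=V$ for every $U$, so that one threshold serves all strings. The string $s_U$ has block $b$ equal to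
$$s_U^b=\begin{cases}+\mathbf 1 & b\in R_U^+,\\ -\mathbf 1& b\in R_U^-,\\ h_U & b\notin R_U.\end{cases}$$

**Radius.** Put $d=VT/2=L/4$, an integer because $T$ is even. Then $L-2d=VT$, so by (1) the string $s$ covers $s_U$ iff $\langle s,s_U\rangle\ge VT$.

**Size.** For fixed $t$ we have $n\le V^t$ and $L=2VT\le4V^{t+1}$, so the construction takes polynomial time.

**Distinctness.** If $U\ne U'$, there is $v\in U\setminus U'$, because both sets have size $t$. Block $x_v$ of $s_U$ is $+\mathbf1$. Since $x_v\notin R^+_{U'}$, block $x_v$ of $s_{U'}$ is either $-\mathbf1$ or the balanced vector $h_{U'}$. So $s_U\ne s_{U'}$.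

**Example.** Let $G$ be the path $1-2-3$ and $t=1$. Then $V=3$, $n=3$, $T=4$, $L=24$, $d=6$, and the three strings are as follows, where $\pm$ stands for $\pm\mathbf1$ and $h_1,h_2,h_3$ are the fillers.

| | $x_1$ | $x_2$ | $x_3$ | $z_1$ | $z_2$ | $z_3$ |
|---|---|---|---|---|---|---|
| $s_{\{1\}}$ | $+$ | $-$ | $h_1$ | $+$ | $h_1$ | $h_1$ |
| $s_{\{2\}}$ | $-$ | $+$ | $-$ | $h_2$ | $h_2$ | $h_2$ |
| $s_{\{3\}}$ | $h_3$ | $-$ | $+$ | $+$ | $h_3$ | $h_3$ |

The maximum independent set $\{1,3\}$ suggests the center with blocks $+,-,+,+,+,+$. Its inner product with $s_{\{1\}}$ is $4+4+0+4+0+0=12=L-2d$, and likewise with $s_{\{3\}}$, so both are covered; with $s_{\{2\}}$ it is $-12$. Moreover $\langle s_{\{1\}},s_{\{2\}}\rangle=-4-4=-8$, so these two strings are at distance $(24+8)/2=16>2d=12$ and cannot be covered together. So $\mathrm{OPT}=2=\alpha(G)$ here.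

## 6. The optimum is $\binom{\alpha(G)}t$ up to an error of $2V^2$

An assignment $\xi$ of signs $\pm1$ to the $2V$ variables *satisfies* $U$ if $\xi=+1$ on $R_U^+$ and $\xi=-1$ on $R_U^-$.

**Lemma 6.** For the instance of Section 5,
$$\binom{\alpha(G)}t\le\mathrm{OPT}\le\binom{\alpha(G)}t+2V^2 .$$

**Step 1: a large independent set gives a good center.** This proves the lower bound. Let $I$ be a maximum independent set. Put $\xi(x_v)=+1$ for $v\in I$, $\xi(x_v)=-1$ for $v\notin I$, and $\xi(z_j)=+1$ for all $j$. Let $s$ have block $b$ equal to $\xi(b)\mathbf1$. Take any $t$-subset $U\subseteq I$; it belongs to $\mathcal I$. As $I$ is independent, $N(U)\cap I=\emptyset$, so $\xi=-1$ on $R_U^-$; and $\xi=+1$ on $R_U^+$. So $\xi$ satisfies $U$. The $V$ blocks in $R_U$ contribute $T$ each to $\langle s,s_U\rangle$, and each other block contributes $\pm\langle\mathbf1,h_U\rangle=0$. So $\langle s,s_U\rangle=VT$, and $s_U$ is covered. There are $\binom{\alpha(G)}t$ such $U$.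

**Step 2: read an assignment off an arbitrary center.** For the upper bound we must handle every $s\in\{\pm1\}^L$, with blocks $s^b$. Define
$$\xi(b)=+1\text{ if }\langle s^b,\mathbf 1\rangle>0,\qquad \xi(b)=-1\text{ otherwise.}$$
The strings covered by $s$ split into those $s_U$ with $U$ satisfied by $\xi$ and those with $U$ not satisfied. We bound the two groups separately. The second group can be nonempty: if $V\ge2$, take $s_U$ and negate one block $b\in R_U$. The result has inner product $2VT-2T\ge VT$ with $s_U$, so it covers $s_U$, but its assignment violates the demand at $b$. So we cannot hope to exclude the second group; we have to count it.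

**Step 3: satisfied sets live inside one independent set.** Here we show that at most $\binom{\alpha(G)}t$ sets are satisfied. Let $I$ be the union of all $U\in\mathcal I$ satisfied by $\xi$. Suppose $v,w\in I$ are adjacent, say $v\in U$ and $w\in U'$ with $U,U'$ satisfied. Since $w$ is a neighbor of $v\in U$, we have $x_w\in R_U^-$, so $\xi(x_w)=-1$. Since $w\in U'$, we have $x_w\in R_{U'}^+$, so $\xi(x_w)=+1$, a contradiction. Hence $I$ is independent, $|I|\le\alpha(G)$, and every satisfied set is a $t$-subset of $I$. So their number is at most $\binom{|I|}t\le\binom{\alpha(G)}t$.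

**Step 4: a covered but unsatisfied set must use its filler.** Let $\mathcal B$ be the family of $U\in\mathcal I$ such that $s_U$ is covered and $\xi$ does not satisfy $U$. Let $U\in\mathcal B$; some $b\in R_U$ is violated.

* If $b\in R_U^+$, then $\xi(b)=-1$, so $\langle s^b,s_U^b\rangle=\langle s^b,\mathbf1\rangle\le0$.
* If $b\in R_U^-$, then $\xi(b)=+1$, so $\langle s^b,s_U^b\rangle=-\langle s^b,\mathbf1\rangle<0$.

The other $V-1$ blocks of $R_U$ contribute at most $T$ each, so the blocks in $R_U$ contribute at most $(V-1)T$. Since $\langle s,s_U\rangle\ge VT$, the free blocks must supply the rest: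
$$\sum_{b\notin R_U}\langle s^b,h_U\rangle\ge T. \tag{3}$$

**Step 5: the correlation budget bounds $|\mathcal B|$.** To apply (2) we need squares. There are $V$ blocks outside $R_U$, so (3) and the Cauchy–Schwarz inequality give
$$T^2\le V\sum_{b\notin R_U}\langle s^b,h_U\rangle^2\le V\sum_{b}\langle s^b,h_U\rangle^2,$$
where the last sum is over all $2V$ blocks. Sum over $U\in\mathcal B$, exchange the sums, enlarge $\mathcal B$ to $\mathcal I$, and apply (2) to each block:
$$|\mathcal B|\,T^2\le V\sum_b\sum_{U\in\mathcal I}\langle s^b,h_U\rangle^2\le V\cdot2V\cdot T^2 .$$
So $|\mathcal B|\le2V^2$. With Step 3, every $s$ covers at most $\binom{\alpha(G)}t+2V^2$ strings. $\blacksquare$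

Note what the lemma says for small $t$. For $t\le2$ the instance has at most $V^2<2V^2$ strings, so the upper bound is empty. Only for $t\ge3$ can the main term, up to about $V^t/t!$, exceed the error. The parameter $t$ also does a second job: a ratio $a$ between two values of $\alpha$ becomes a ratio of about $a^t$ between the values of $\binom{\alpha}t$.

## 7. Constant ratios from the PCP theorem

This section already answers the question as posed. Fix a constant $c\ge1$, which we may enlarge to an integer. Let $\delta$ be as in the PCP theorem; shrinking it, we may assume $\delta<1$. Choose $t\ge3$ with $(1-\delta)^t\le\frac1{4c}$.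

**Step 1: from clauses to a graph.** Given a 3-CNF formula with $m$ clauses from the PCP theorem, let $G$ have one vertex per literal occurrence, so $V=3m$. Join two occurrences if they lie in the same clause or are contradictory. For example, $(x\vee y\vee z)\wedge(\bar x\vee y\vee z)$ gives two triangles and the extra edge between $x$ and $\bar x$, with $\alpha=2$. In general $\alpha(G)$ is the maximum number of clauses satisfiable at once. Indeed, an independent set contains at most one occurrence per clause and no contradictory pair, so some assignment makes all its literals true and satisfies as many clauses as the set has vertices. Conversely, given an assignment, pick one true occurrence from each satisfied clause; these are pairwise non-adjacent. So $\alpha(G)=m$ in the satisfiable case, and $\alpha(G)\le(1-\delta)m$ otherwise.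

**Step 2: make $m$ large.** Repeating every clause the same constant number of times changes neither satisfiability nor the fractions of satisfied clauses. So we may assume
$$m\ge t(t-1),\qquad m\ge t,\qquad m>72\,c\,t! .$$
If $n=0$, then $\alpha(G)<t\le m$, so the formula is unsatisfiable and we are done. Otherwise build the instance of Section 5.

**Step 3: compare the two cases.** If the formula is satisfiable, then
$$\mathrm{OPT}\ge\binom mt=\frac{m^t}{t!}\prod_{j=0}^{t-1}\Bigl(1-\frac jm\Bigr)\ge\frac{m^t}{t!}\Bigl(1-\frac{t(t-1)}{2m}\Bigr)\ge\frac{m^t}{2\,t!}.$$
If it is unsatisfiable, then Lemma 6 and $\binom at\le a^t/t!$ give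
$$\mathrm{OPT}\le\binom{\lfloor(1-\delta)m\rfloor}t+2V^2\le\frac{1}{4c}\cdot\frac{m^t}{t!}+18m^2<\frac1c\cdot\frac{m^t}{2\,t!},$$
where the last inequality says $18m^2<\frac{m^t}{4c\,t!}$, that is, $m^{t-2}>72\,c\,t!$, and holds because $t\ge3$.

**Step 4: decide SAT.** Run a $c$-approximation and count the number $N$ of strings its output covers. In the satisfiable case $N\ge\mathrm{OPT}/c\ge\frac{m^t}{2c\,t!}$; in the unsatisfiable case $N\le\mathrm{OPT}<\frac{m^t}{2c\,t!}$. So comparing $N$ with $\frac{m^t}{2c\,t!}$ decides SAT. For a deterministic polynomial-time algorithm this gives $\mathrm P=\mathrm{NP}$; for a randomized one with expected polynomial time it gives $\mathrm{NP}=\mathrm{ZPP}$.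

## 8. The gap $M^{1-\varepsilon}$ against $M^\varepsilon$: proof of Theorem 3

Now we use Theorem Z in place of the PCP theorem. The powers of $V$ in its gap turn into powers of $M=V^t$, and the error $2V^2=2M^{2/t}$ is a small power of $M$ when $t$ is large.

**Step 1: parameters.** Given $\varepsilon\in(0,\frac12)$ and $M_0$, let
$$\gamma=\frac\varepsilon2<\frac12,\qquad t=\Bigl\lceil\frac6\varepsilon\Bigr\rceil\ge13,\qquad V_0=\max\{\lceil M_0\rceil,\,t^t\}.$$
Apply Theorem Z with this $\gamma$ and with $V\ge V_0$, as Section 3 allows. Put $M=V^t$. Then $M\ge V\ge M_0$, and $n\le V^t=M$. We record three inequalities. Since $t\varepsilon\ge6$,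
$$M^{\varepsilon/2}=V^{t\varepsilon/2}\ge V^3\ge t^t\ge3;\tag{4}$$
since $1-\gamma>\frac34$ and $V\ge t^t$,
$$V^{1-\gamma}\ge t^{3t/4}\ge t;\tag{5}$$
and since $2/t\le\varepsilon/3$,
$$V^2=M^{2/t}\le M^{\varepsilon/3}.\tag{6}$$

**Step 2: the degenerate case $n=0$.** Then $\alpha(G)<t\le V^{1-\gamma}$ by (5), so the formula is unsatisfiable. Output a single string of length $4$ with $d=1=L/4$. It has $\mathrm{OPT}=1\le M^\varepsilon$, as required. If $n\ge1$, output the instance of Section 5; its strings are distinct, there are at most $M$ of them, and $d=L/4$.

**Step 3: satisfiable formulas.** Here $\alpha(G)\ge V^{1-\gamma}\ge t$, so $n\ge1$. For integers $a\ge t$ we have $\binom at=\prod_{j=0}^{t-1}\frac{a-j}{t-j}\ge(a/t)^t$, because $\frac{a-j}{t-j}\ge\frac at$. Hence, by Lemma 6 and (4),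
$$\mathrm{OPT}\ge\binom{\alpha(G)}t\ge\Bigl(\frac{\alpha(G)}t\Bigr)^t\ge t^{-t}V^{t(1-\varepsilon/2)}=t^{-t}M^{1-\varepsilon/2}\ge M^{1-\varepsilon}.$$

**Step 4: unsatisfiable formulas with $n\ge1$.** Here $\alpha(G)\le V^{\varepsilon/2}$. By Lemma 6, (6) and (4),
$$\mathrm{OPT}\le\alpha(G)^t+2V^2\le M^{\varepsilon/2}+2M^{\varepsilon/3}\le3M^{\varepsilon/2}\le M^\varepsilon. \qquad\blacksquare$$

## 9. From the gap to algorithms: proof of Corollary 4

**Step 1: reduce to the binary alphabet.** Identify two symbols of $\Sigma$ with $\pm1$. On instances whose strings use only these two symbols, a position of $s$ holding a third symbol disagrees with every input string there. Replacing it by $+1$ increases no distance. So $\mathrm{OPT}$ is the same over $\Sigma$ and over $\{\pm1\}$, and an algorithm for $\Sigma$ gives one for the binary alphabet with the same ratio.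

**Step 2: normalize the constants.** Since $n\ge1$, the bound $Cn^{1-\varepsilon}$ only grows if we decrease $\varepsilon$ or increase $C$. So we may assume that $\varepsilon<1$ is rational and that $C$ is an integer. A constant ratio $c$ is covered by taking $C\ge c$, with any $\varepsilon<1$.

**Step 3: a test for satisfiability.** Apply Theorem 3 with $\varepsilon'=\varepsilon/3<\frac12$ and a constant $M_0$ such that $M^{\varepsilon/3}<M^{2\varepsilon/3}/C$ for all $M\ge M_0$; any $M_0\ge1$ with $M_0^{\varepsilon/3}>C$ will do. Run the algorithm on the resulting instance, and let $N$ be the number of strings covered by its output, which is easily computed. Recall $n\le M$.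

* If the formula is satisfiable and the ratio is achieved, then
$$N\ge\frac{\mathrm{OPT}}{Cn^{1-\varepsilon}}\ge\frac{M^{1-\varepsilon/3}}{CM^{1-\varepsilon}}=\frac{M^{2\varepsilon/3}}C .$$
* If the formula is unsatisfiable, then $N\le\mathrm{OPT}\le M^{\varepsilon/3}<M^{2\varepsilon/3}/C$, whatever the algorithm outputs.

Accept iff $N\ge M^{2\varepsilon/3}/C$. With $\varepsilon=a/b$ for positive integers $a,b$ this reads $(CN)^{3b}\ge M^{2a}$, an exact comparison of integers.

**Step 4: draw the consequences.** A deterministic polynomial-time algorithm decides SAT, so $\mathrm P=\mathrm{NP}$. A randomized algorithm that always achieves the ratio and runs in expected polynomial time decides SAT without error, so $\mathrm{NP}\subseteq\mathrm{ZPP}$ and hence $\mathrm{NP}=\mathrm{ZPP}$. If the algorithm runs in polynomial time and achieves the ratio only with probability at least $\frac12$, unsatisfiable formulas are never accepted and satisfiable ones are accepted with probability at least $\frac12$. So $\mathrm{NP}\subseteq\mathrm{RP}$, and hence $\mathrm{NP}=\mathrm{RP}$. $\blacksquare$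

## 10. Every radius $0<\rho<1-1/q$: part 2 of Theorem 5

Now let $\Sigma=\mathbb Z_q$ and $\beta=1-\frac1q$, and let $0<\rho<\beta$ be rational. Write $\mathrm{agr}(a,b)$ for the number of positions where $a$ and $b$ agree. Two things must change. We need $q$-ary fillers with a Bessel inequality, and we need to tune the ratio $d/L$, which was $\frac14$ before, by changing the number of free blocks and by adding a tail on which all strings agree.

Let $G$, $t$, $\mathcal I$, $n\ge1$ and the sets $R_U^\pm$ be as in Section 5.

**Step 1: $q$-ary fillers.** Let $r=\lceil\log_2(n+1)\rceil\ge1$ and $T=q^r$. Since $2^r$ is the smallest power of two that is at least $n+1$, we have $2^r\le2n$, so $T=(2^r)^{\log_2q}\le(2n)^{\log_2q}$ is polynomial. For $y\in\{0,1\}^r$ let $h_y\in\mathbb Z_q^T$ have coordinates $h_y(x)=\sum_jy_jx_j$, $x\in\mathbb Z_q^r$. We use only vectors $y$ with entries $0,1$ because $q$ need not be prime. If $y\ne y'$, the linear form $h_y-h_{y'}$ has coefficients in $\{0,1,-1\}$ and some coefficient $\pm1$, a unit of $\mathbb Z_q$. Fixing all other coordinates of $x$ and varying that one, we see that the form takes each value exactly $T/q$ times. In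 particular it vanishes exactly $T/q$ times:
$$\mathrm{agr}(h_y,h_{y'})=T/q\qquad(y\ne y').$$
Since $h_0=0^T$, taking $y'=0$ shows that for $y\ne0$ the string $h_y$ contains each symbol exactly $T/q$ times. For example, $q=3$ and $r=1$ give $h_0=(0,0,0)$ and $h_1=(0,1,2)$. There are $2^r-1\ge n$ nonzero $y$; assign distinct ones $y_U$ to the sets $U\in\mathcal I$ and write $h_U=h_{y_U}$.

**Step 2: a Bessel inequality for agreements.** Map a symbol $a$ to $\varphi(a)=e_a-\frac1q\mathbf1\in\mathbb R^q$, where $e_a$ is the standard basis vector, and extend coordinatewise to $\varphi:\Sigma^T\to\mathbb R^{qT}$. For symbols, $\langle\varphi(a),\varphi(b)\rangle=[a=b]-\frac2q+\frac1q=[a=b]-\frac1q$, where $[a=b]$ is $1$ if $a=b$ and $0$ otherwise. So for strings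
$$\langle\varphi(a),\varphi(b)\rangle=\mathrm{agr}(a,b)-\frac Tq .$$
Thus $\|\varphi(a)\|^2=T-\frac Tq=\beta T$, and the vectors $\varphi(h_U)$ are pairwise orthogonal by Step 1. Bessel's inequality gives $\sum_U\langle\varphi(a),\varphi(h_U)\rangle^2/(\beta T)\le\beta T$, that is,
$$\sum_{U\in\mathcal I}\Bigl(\mathrm{agr}(a,h_U)-\frac Tq\Bigr)^2\le\beta^2T^2\qquad\text{for every }a\in\Sigma^T. \tag{7}$$

**Step 3: choose the numbers of blocks and the tail.** Write $\beta/\rho=u/w$ with integers $u>w\ge1$; this is possible because $\rho<\beta$. Put
$$\lambda=1+w,\qquad m=\lambda V,\qquad A=(u-w-1)VT\ge0,\qquad L=mT+A,\qquad d=wVT\beta .$$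
There will be $m$ blocks, $V$ of them demanded and $m-V=wV$ free in each string, and a tail of length $A$. We have $L=(1+w+u-w-1)VT=uVT$, and $d=wV(q-1)T/q$ is an integer because $q\mid T$. So $d/L=w\beta/u=\rho$, as required. For $q=2$ and $\rho=\frac14$ one has $u/w=2/1$, so $m=2V$ and $A=0$, the proportions of Section 5. The assumption $\rho<\beta$ enters through $u-w\ge1$: without it there is no room for the demanded blocks.

**Step 4: the strings.** The blocks have length $T$ and are labelled by $x_v$ ($v\in W$), $z_1,\dots,z_V$, and $(\lambda-2)V=(w-1)V\ge0$ further labels that lie in no $R_U$. Block $b$ of $s_U$ is $1^T$ if $b\in R_U^+$, $0^T$ if $b\in R_U^-$, and $h_U$ if $b\notin R_U$. After the blocks comes the tail $0^A$, the same in all strings. The strings are pairwise distinct: for $v\in U\setminus U'$, block $x_v$ is $1^T$ in $s_U$, and $0^T$ or $h_{U'}$ in $s_{U'}$; the string $h_{U'}$ is not constant, since it contains each symbol $T/q$ times. The lengths are polynomial, since $u$ and $w$ are constants. A string $s$ covers $s_U$ iff $\mathrm{agr}(s,s_U)\ge L-d$. Since $d=(m-V)T(1-\frac1q)$, this reads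
$$\mathrm{agr}(s,s_U)\ge A+VT+(m-V)\frac Tq. \tag{8}$$

**Step 5: lower bound on $\mathrm{OPT}$.** Let $I$ be a maximum independent set. Let $s$ have blocks $1^T$ at $x_v$ for $v\in I$, $0^T$ at $x_v$ for $v\notin I$, $1^T$ at all remaining blocks, and tail $0^A$. Let $U\subseteq I$ be a $t$-subset. Since $N(U)\cap I=\emptyset$, all $V$ blocks of $R_U$ agree completely, and so does the tail. Each of the $m-V$ free blocks contributes $\mathrm{agr}(0^T,h_U)=\mathrm{agr}(1^T,h_U)=T/q$. So equality holds in (8), and $s_U$ is covered. Hence $\mathrm{OPT}\ge\binom{\alpha(G)}t$.

**Step 6: upper bound on $\mathrm{OPT}$.** Let $s\in\Sigma^L$ be arbitrary. Put $\xi(b)=1$ if $\mathrm{agr}(s^b,1^T)>T/2$ and $\xi(b)=0$ otherwise, and say that $\xi$ satisfies $U$ if $\xi=1$ on $R_U^+$ and $\xi=0$ on $R_U^-$.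

*Satisfied sets.* If $v\in U$ and $w'\in U'$ are adjacent, with $U,U'$ satisfied, then $x_{w'}\in R_U^-\cap R_{U'}^+$ forces both $\xi(x_{w'})=0$ and $\xi(x_{w'})=1$. So the union of the satisfied sets is independent, and at most $\binom{\alpha(G)}t$ sets are satisfied.

*Covered, unsatisfied sets.* Let $U$ be such a set and $b\in R_U$ a violated block. If $b\in R_U^+$, then $\xi(b)=0$, so $\mathrm{agr}(s^b,1^T)\le T/2$. If $b\in R_U^-$, then $\xi(b)=1$, so $\mathrm{agr}(s^b,1^T)>T/2$ and hence $\mathrm{agr}(s^b,0^T)<T/2$. Either way the violated block contributes at most $T/2$ agreements. The blocks of $R_U$ and the tail together contribute at most $A+(V-1)T+\frac T2$, and (8) yields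
$$\sum_{b\notin R_U}\Bigl(\mathrm{agr}(s^b,h_U)-\frac Tq\Bigr)\ge\frac T2. \tag{9}$$
By Cauchy–Schwarz over the $m-V$ free blocks, and then extending the sum to all $m$ blocks,
$$\frac{T^2}4\le(m-V)\sum_b\Bigl(\mathrm{agr}(s^b,h_U)-\frac Tq\Bigr)^2 .$$
Let $B$ be the number of such $U$. Summing over them and applying (7) to each of the $m$ blocks gives $B\,T^2/4\le(m-V)\,m\,\beta^2T^2$, so $B\le4m^2=4\lambda^2V^2$. Altogether
$$\binom{\alpha(G)}t\le\mathrm{OPT}\le\binom{\alpha(G)}t+4\lambda^2V^2 . \tag{10}$$

**Step 7: conclude as for Theorem 3.** The constant $\lambda=1+w$ depends only on $\rho$ and $q$. Repeat Section 8 with (10) in place of Lemma 6 and $V_0=\max\{\lceil M_0\rceil,\,t^t,\,1+4\lambda^2\}$. If $n=0$, the formula is unsatisfiable as before; output a one-string instance whose length $L$ is the denominator of $\rho$, with $d=\rho L$, so that $\mathrm{OPT}=1\le M^\varepsilon$. The satisfiable case is unchanged. In the unsatisfiable case with $n\ge1$, using (6) and $M^{\varepsilon/2}\ge V^3\ge1+4\lambda^2$,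
$$\mathrm{OPT}\le M^{\varepsilon/2}+4\lambda^2M^{\varepsilon/3}\le(1+4\lambda^2)M^{\varepsilon/2}\le M^\varepsilon .$$
So the conclusion of Theorem 3 holds with $|\Sigma|=q$ and $d=\rho L$. Steps 2, 3 and 4 of Section 9, applied to these instances over $\Sigma$ itself, show that a polynomial-time algorithm with ratio $Cn^{1-\varepsilon}$ on instances with $d=\rho L$ would give $\mathrm P=\mathrm{NP}$. This proves part 2, and with Propositions 1 and 2 all of Theorem 5. $\blacksquare$
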